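\title{Non-surjective cellular automata with long shortest diamonds}


\begin{abstract}
A diamond of a one-dimensional cellular automaton with neighborhood range $2$ is a pair of different words that
start identically, end identically and have the same image; its length is the common length of the differing middle
words. An automaton has a diamond exactly when it is not surjective. It was conjectured that an $n$-state
non-surjective automaton always has a diamond of length at most $n-1$. We construct automata that violate this bound,
among them one with $n=56$ states and shortest diamond of length $56$. In the same family the ratio of the length of the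
shortest diamond to the number of states comes arbitrarily close to $2$. The construction makes a set of partial
preimages wait, twice, for a clock whose period is almost $n$.
\end{abstract}

\section{The question and the answer}

Let $S$ be a finite set of $n\ge 2$ states and let $f:S\times S\to S$ be the local rule of a one-dimensional
cellular automaton (CA) with neighborhood range $2$: the global map is $F(c)_i=f(c_i,c_{i+1})$ for
$c\in S^{\mathbb Z}$. On finite words put
\[
f(a_1a_2\cdots a_m)=f(a_1,a_2)f(a_2,a_3)\cdots f(a_{m-1},a_m).
\]

\begin{definition}
A \emph{diamond} of length $k\ge1$ is a pair of words $aub$, $avb$ with $a,b\in S$, $u,v\in S^k$, $u\ne v$ and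
$f(aub)=f(avb)$.
\end{definition}

If $aub$, $avb$ is a diamond, replacing $aub$ by $avb$ inside a configuration does not change the image under $F$:
the two words are mutually erasable. The Garden of Eden theorem of Moore and Myhill says that
\begin{center}
\emph{the CA has a diamond if and only if $F$ is not onto.}
\end{center}
So a diamond is a finite certificate of non-surjectivity, and it is natural to ask how long the shortest certificate
can be. Let $d(n)$ be the maximum, over all non-surjective $n$-state range-$2$ CA, of the length of the shortest
diamond. The maximum exists, since up to renaming the states there are only finitely many such CA, and a constant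
local rule gives one.

The problem is posed in \cite{bounds}. The known data are that for every
$2\le n\le 6$ there is an $n$-state CA whose shortest diamond has length $n-1$, and that a computer search found an
$8$-state CA whose shortest diamond has length $6$. The conjecture is that $n-1$ is the tight upper bound. In full, it
asserts:
\begin{quote}
For every $n\ge2$, every $n$-state non-surjective range-$2$ CA has a diamond of length at most $n-1$; moreover, for every
$n\ge2$ there is such a CA whose shortest diamond has length exactly $n-1$.
\end{quote}
Section~\ref{sec:paths} gives a heuristic reason, beyond the data, why $n-1$ is a plausible guess. The assertion is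
nevertheless false, because its first half is.

\begin{theorem}\label{thm:main}
Let $\kappa\ge 3$, $N\ge3$ and $s\ge1$ be integers, with $N$ coprime to $2\kappa$, and put $n=2\kappa(N+1+s)$. There is
an $n$-state non-surjective range-$2$ CA whose shortest diamond has length exactly $(4\kappa-5)N+1$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] $d(56)\ge56$. In particular the bound $n-1$ fails for $n=56$.
\item[(2)] For each fixed $\kappa\ge3$ and all $n$ divisible by $2\kappa$ with $n\ge2\kappa(2\kappa+5)$,
\[
d(n)\ \ge\ \Bigl(2-\frac{5}{2\kappa}\Bigr)n-(4\kappa-5)(2\kappa+1)+1 .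
\]
In particular the bound $n-1$ fails for every $n\ge288$ divisible by $6$.
\item[(3)] For all $n=4\kappa^2+6\kappa$ with $\kappa\ge3$ we have $d(n)\ge 2n-9\sqrt n-4$. Hence
$\limsup_{n\to\infty}d(n)/n\ge2$, and no upper bound of the form $d(n)\le cn+O(1)$ with $c<2$ holds.
\end{enumerate}
\end{corollary}

We do not determine $d(n)$, and we do not decide whether length exactly $n-1$ is attained for every $n$.

\section{Counting paths, and why one might guess $n-1$}\label{sec:paths}

View $S$ as the vertex set of a directed graph with an edge from every $X$ to every $Y$, labeled $f(X,Y)$. A diamond is a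
pair of different paths with the same ends and the same label word. To find all of them, fix the first state and the label
word, and follow all paths at once.

For a multiset $T$ on $S$ and a letter $\sigma\in S$, let $T\cdot\sigma$ be the multiset in which $Y$ has multiplicity
$\#\{X\in T:f(X,Y)=\sigma\}$, elements of $T$ being counted with multiplicity. If $f(X,Y)=\sigma$, we call $Y$ a
\emph{$\sigma$-successor} of $X$. A \emph{run} is given by a state $X_0$ and letters $\sigma_1,\sigma_2,\dots$:
\[
T_0=\{X_0\},\qquad T_j=T_{j-1}\cdot\sigma_j .
\]
By induction on $j\ge1$, the multiplicity of $Y$ in $T_j$ is the number of words $X_0u_1\cdots u_{j-1}Y$ with image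
$\sigma_1\cdots\sigma_j$. Therefore, for $k\ge1$,
\begin{equation}\label{eq:paths}
\text{a diamond of length $k$ exists}\iff\text{in some run, $T_{k+1}$ has an element of multiplicity $\ge2$.}
\end{equation}

We regard a multiset without repeated elements as a set. A set $T$ is \emph{safe} if $T\cdot\sigma$ is a set for every
letter $\sigma$. If $T\subseteq T'$ then $T\cdot\sigma\subseteq T'\cdot\sigma$ as multisets; so subsets of safe sets
are safe, and it suffices to follow convenient supersets of the $T_j$.

\medskip\noindent\textbf{The guess.}
Each of the $n|T|$ edges leaving $T$ carries one of $n$ labels, so $|T\cdot\sigma|$ is $|T|$ on average over $\sigma$.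
Hence either some letter makes $T$ strictly larger, or $|T\cdot\sigma|=|T|$ for \emph{all} $\sigma$. If a growing letter
were available at every step, we could reach $|T_n|\ge n+1$; then $T_n$ would have a repeated element, and
\eqref{eq:paths} would give a diamond of length $n-1$. This argument breaks down when the sets stall, that is, when no
letter makes them grow. So a counterexample needs sets that stall for a long time but not forever.

\medskip\noindent\textbf{The plan.}
We shall have two long stalls, one with sets of size $\kappa$ and one with sets of size $2\kappa$, and each will be ended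
by an alarm on a clock. The clock is a set $T$ in which one state is marked. The mark has a position in $\mathbb Z_{2\kappa}$
and a label in $\mathbb Z_N$, and each tick changes both. As $\gcd(2\kappa,N)=1$, the pair (position, label) has
period $2\kappa N$. The number of states is $2\kappa(N+1+s)$, only slightly more when $N$ is large compared with $s$. If
the alarm responds to only a few of the $2\kappa N$ pairs, and the first of these is almost a full period away,
each stall lasts nearly $n$ steps, and two stalls last nearly $2n$.

\section{The construction}\label{sec:construction}

\subsection{The states and the rule}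

Let $B=\mathbb Z_{2\kappa}$, with representatives $0,1,\dots,2\kappa-1$. Parity is well defined on $B$; let
$E$ and $O$ be the sets of even and of odd elements. The sets $\{2q,2q+1\}$, $0\le q<\kappa$, are called \emph{blocks},
and $\bar b$ denotes the other element of the block of $b$. For $b,b'\in B$ put
\[
b*b'=\begin{cases} b & \text{if $b'$ is even,}\\ \bar b&\text{if $b'$ is odd,}\end{cases}
\]
so that
\begin{equation}\label{eq:split}
b*b'=x\iff (b=x\text{ and }b'\in E)\ \text{ or }\ (b=\bar x\text{ and }b'\in O).
\end{equation}

Since $N$ is coprime to $2\kappa$, it has an inverse $\theta\in B$, so $N\theta=1$; both $N$ and $\theta$ are odd. Put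
\[
\beta_r=-r\theta\in B\quad(r\ge1),\qquad\text{so that}\qquad \beta_{r+1}=\beta_r-\theta,\quad \beta_{mN}=-m .
\]

Let $A=D\cup P$ be a disjoint union, where $D=\{w\}\cup\{e_t:t\in\mathbb Z_N\}$ has $N+1$ elements and $|P|=s$, and
fix $p\in P$. Subscripts of $e$ are read modulo $N$. The state set is $S=B\times A$, of size
$n=2\kappa(N+1+s)$. In a state $(b,a)$ we call $b$ the \emph{index} and $a$ the \emph{value}; letters are states, so they
too have an index and a value. The local rule at $X=(b,a)$, $Y=(b',a')$ is as follows.

\begin{enumerate}
\item[(R1)] If $a,a'\in D$, then $f(X,Y)=(b-b',\rho(a'))$. Here $\rho$ is the identity, except that if $b-b'=\theta$ and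
$a=e_t$, then $\rho$ is the transposition $(w\;\,e_{t+1})$.
\item[(R2)] If $a\in P$ or $a'\in P$, then $f(X,Y)=(b*b',a')$, with two exceptions:
 \begin{enumerate}
 \item[(G)] if $a=p$ and $b'=-\theta$, the second component is $\pi(a')$, where $\pi$ is the transposition
 $(w\;\,e_1)$ of $A$;
 \item[($\Delta$)] if $a=e_0$, $a'=p$, $b\in\{0,1,2,3\}$ and $b'\in\{0,1\}$, the first component is
 $(b-1)\bmod 4\in\{0,1,2,3\}$ when $b'=0$, and it is $b$ when $b'=1$.
 \end{enumerate}
\end{enumerate}
The conditions of (G) and ($\Delta$) exclude each other, since $p\ne e_0$.

\subsection{What each part is for}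

\textbf{(R1) is the clock.} Suppose $T$ has one state for each index in some set $R$, all with value $w$ except that the
state with index $\beta_r$ has value $e_r$. Apply the letter $(\theta,w)$, a \emph{tick}. A state $(b,w)$ has the
$(\theta,w)$-successor $(b-\theta,w)$, while $(\beta_r,e_r)$ has the successor $(\beta_r-\theta,e_{r+1})$ because of the
transposition. So the mark goes from $(\beta_r,e_r)$ to $(\beta_{r+1},e_{r+1})$. For each letter with value in $D$, a
state with value in $D$ has exactly one successor: the successor must have value in $D$, since otherwise (R2) would give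
a letter with value in $P$, and $\rho$ is a bijection. So such letters never make a $D$-valued set grow. Any letter with
value in $D$ other than the tick will be seen to erase the mark or to advance it while exchanging the roles of $w$ and
$e_{r+1}$. The clock cannot be hurried.

\smallskip\noindent\textbf{(R2) fans out.} Apart from ($\Delta$), when (R2) is used under a letter $(x,i)$, then by
\eqref{eq:split} a state with index $x$ has all even indices as successor indices, a state with index $\bar x$ has all
odd ones, and the other states have no successors. Thus a set with exactly one index in each block has size $\kappa$ and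
keeps this size, but if both elements of a block are present as indices, the next set can have all $2\kappa$ indices. In
short, one index per block is the first stall, and all indices is the second.

\smallskip\noindent\textbf{(G) starts the clock} by setting the mark $(-\theta,e_1)=(\beta_1,e_1)$.

\smallskip\noindent\textbf{($\Delta$) is the alarm.} For a state $(b,a)$ with $a\in D$, let $h(b,b')$ be the first
component of $f((b,a),(b',p))$; the dependence on $a$ is suppressed. For $b\le3$ and $b'\in\{0,1\}$ it depends on whether
$a\ne e_0$ (\emph{ordinary}) or $a=e_0$ (\emph{ringing}):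
\begin{equation}\label{eq:table}
\begin{array}{c|cc|cc}
 & \multicolumn{2}{c|}{\text{ordinary}} & \multicolumn{2}{c}{\text{ringing}}\\
b & h(b,0)& h(b,1) & h(b,0)&h(b,1)\\ \hline
0&0&1&3&0\\
1&1&0&0&1\\
2&2&3&1&2\\
3&3&2&2&3
\end{array}
\end{equation}
In all other cases ($b\ge4$ or $b'\ge2$), $h(b,b')=b*b'$. A repeated value in a \emph{column} means that two states
have the same successor $(b',p)$ under the same letter: a collision. The two-element sets read off from the \emph{rows}
tell how a set fans out. The table has these properties.
\begin{enumerate}
\item[(T1)] If all four rows are ordinary, or all four are ringing, each column is a permutation of $\{0,1,2,3\}$.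
\item[(T2)] Rows $1$ and $3$ have the entries $\{0,1\}$ and $\{2,3\}$, ordinary or ringing.
\item[(T3)] Rows $0$ and $2$ have the entries $\{0,1\},\{2,3\}$ if both are ordinary, and $\{3,0\},\{1,2\}$ if both
are ringing.
\item[(T4)] Choose for each of two rows, either $0$ and $2$, or $1$ and $3$, the ordinary or the ringing form. In each of
the two columns the two entries differ. Indeed, the possible entries in columns $0$ and $1$ are $\{0,3\}$ and $\{0,1\}$ for
row $0$ against $\{1,2\}$ and $\{2,3\}$ for row $2$; in both columns they lie in $\{0,1\}$ for row $1$ and in $\{2,3\}$ for
row $3$.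
\end{enumerate}
So the alarm is harmless when it rings everywhere or nowhere. If only one parity of indices is present, it never causes a
collision, and it makes the set grow only when exactly one of the rows $0,2$ is ringing: then one value occurs in both rows.
If all indices are present, mixing ordinary and ringing rows can cause a collision. These are the two alarms we need.

\smallskip
The values in $P\setminus\{p\}$ are padding; they allow $n$ to be any sufficiently large multiple of $2\kappa$.

\subsection{A small run by hand}\label{sec:example}

\begin{example}
The mechanism is visible already for $\kappa=2$, $N=3$, $s=1$, although this case is too small to be of interest in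
itself. Here $B=\mathbb Z_4$, $n=20$, $\theta=3=-1$, $\beta_r=r$. A tick is the letter $(3,w)$; it adds $1$ to
every index. Write $1e_2$ for $(1,e_2)$ and so on, and write the letters above the arrows. The run starts
\[
\{0p\}\xrightarrow{1w}\{1e_1,3w\}\xrightarrow{3w}\{2e_2,0w\}\xrightarrow{3w}\{3e_0,1w\}\xrightarrow{3w}\{0e_1,2w\}
\xrightarrow{3w}\{1e_2,3w\}\xrightarrow{3w}\{2e_0,0w\}.
\]
The first letter fans $0p$ out to the odd indices, and (G) sets the mark at index $-\theta=1$. In $T_3=\{3e_0,1w\}$ the
label is already $e_0$, but here the alarm cannot enlarge the set: by (T2), rows $1$ and $3$ give each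
$x\in\{0,1,2,3\}$ exactly once. The label has to go around once more to reach $T_6=\{2e_0,0w\}$. Now row $0$ is ordinary,
with entries $0,1$, and row $2$ is ringing, with entries $1,2$, so that $1$ occurs twice and the set can grow:
\[
\{2e_0,0w\}\xrightarrow{1p}\{0p,1p,3p\}\xrightarrow{0w}\{1e_1,0w,2w,3w\}\xrightarrow{3w}\{2e_2,0w,1w,3w\}
\xrightarrow{3w}\{3e_0,0w,1w,2w\}.
\]
Under $0w$ the states $0p$ and $1p$, which form a block, fan out to the even and to the odd indices, and a full clock
starts. In $T_{10}$ row $3$ rings and rows $0,1,2$ do not; column $0$ has entries $0,1,2,2$. Under the letter $2p$ both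
$2w$ and $3e_0$ have the successor $0p$. Reading the two paths backward gives a diamond of length $10$ with outer
letters $a=b=0p$ and middle words
\begin{align*}
u&=3w\ \ 0w\ \ 1w\ \ 2w\ \ 3w\ \ 0w\ \ 1p\ \ 1e_1\ \ 2e_2\ \ 3e_0,\\
v&=1e_1\ \ 2e_2\ \ 3e_0\ \ 0e_1\ \ 1e_2\ \ 2e_0\ \ 0p\ \ 0w\ \ 1w\ \ 2w,
\end{align*}
and common image $1w\ \,3w\ \,3w\ \,3w\ \,3w\ \,3w\ \,1p\ \,0w\ \,3w\ \,3w\ \,2p$.
\end{example}

It remains to show that, for $\kappa\ge3$, no choice of letters reaches a collision sooner than this kind of run. For this
we describe a family of sets that contains, up to passing to supersets, all sets that can occur.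

\section{The sets that occur and their transitions}\label{sec:transitions}

\begin{definition}\label{def:sets}
\begin{itemize}
\item A \emph{flat set} is $R\times\{a\}$ with $R\in\{E,O,B\}$ and $a\in A$.
\item A \emph{clock set} of time $r\ge1$ is one of
\[
M_r^+(R)=\{(\beta_r,e_r)\}\cup(R\setminus\{\beta_r\})\times\{w\},\qquad
M_r^-(R)=\{(\beta_r,w)\}\cup(R\setminus\{\beta_r\})\times\{e_r\},
\]
where $R\in\{E,O,B\}$ contains $\beta_r$.
\item A \emph{scattered set} is $Z\times\{p\}$ where $Z\subseteq B$ has exactly one element in each block.
\end{itemize}
Scattered sets and flat or clock sets with $R\in\{E,O\}$ are called \emph{half sets}; flat and clock sets with $R=B$ are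
called \emph{full sets}. A half clock set of time $r$ is \emph{half-critical} if $N\mid r$ and $\beta_r\in\{0,2\}$; a full
clock set of time $r$ is \emph{full-critical} if $N\mid r$ and $\beta_r\in\{0,1,2,3\}$.
\end{definition}

The time $r$ is regarded as part of the description of a clock set. (As a set, $M_r^\pm(R)$ depends only on $r$ modulo
$2\kappa N$, and so does the property of being critical.)

A half set has exactly one index in each block, a full set has every index, and in both no index occurs twice. The values
of each set lie all in $D$ or all in $P$; clock sets are $D$-valued and scattered sets are $P$-valued. The sets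
$M_r^-(R)$ are needed because a letter can exchange the roles of $w$ and $e_r$.

We go through the transitions $T\mapsto T\cdot\sigma$, $\sigma=(x,i)$, in three cases: $T$ is $D$-valued and $i\in D$
(only the clock acts), $T$ is $P$-valued (the clock may start), $T$ is $D$-valued and $i\in P$ (the alarm may ring).

\begin{lemma}[The clock]\label{lem:clock}
Let $T$ be a $D$-valued flat set or a clock set, with index set $R$, and let $\sigma=(x,i)$ with $i\in D$. Then
$T\cdot\sigma$ is a set. If $T$ is flat, so is $T\cdot\sigma$, with index set $R-x$. If $T=M_r^\pm(R)$, then
\[
T\cdot\sigma=\begin{cases}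
M_{r+1}^{\pm}(R-\theta)&\text{if }\sigma=(\theta,w),\\
M_{r+1}^{\mp}(R-\theta)&\text{if }\sigma=(\theta,e_{r+1}),\\
(R-x)\times\{i\}&\text{otherwise.}
\end{cases}
\]
Moreover $T\cdot\sigma$ is a half (full) set if $T$ is.
\end{lemma}

\begin{proof}
Let $X=(b,a)\in T$. A state $Y=(b',a')$ with $a'\in P$ gives $f(X,Y)$ the second component $a'\in P$: (R2) applies, and
(G) does not because $a\ne p$. So $f(X,Y)=\sigma$ forces (R1), and $X$ has exactly one $\sigma$-successor, namely
$(b-x,\rho(i))$, where $\rho$ is determined by $x$ and $a$; recall that $\rho=\rho^{-1}$. Distinct states of $T$ have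
distinct indices and so distinct successors; hence $T\cdot\sigma$ is a set.

The new value $\rho(i)$ is $i$, unless $x=\theta$ and $a=e_t$; in that case it is $e_{t+1}$ for $i=w$, it is $w$ for
$i=e_{t+1}$, and it is $i$ otherwise. In a flat set all states have the same $a$, so all new values agree. Let
$T=M_r^\pm(R)$. If $\sigma$ is not $(\theta,w)$ or $(\theta,e_{r+1})$, every new value is $i$. Under $(\theta,w)$, states of
value $w$ get the new value $w$ and states of value $e_r$ get $e_{r+1}$; under $(\theta,e_{r+1})$, states of value $w$ get
$e_{r+1}$ and states of value $e_r$ get $w$. As the special index $\beta_r$ becomes $\beta_r-\theta=\beta_{r+1}$, this is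
the assertion. The last statement holds since $R-x$ is $E$ or $O$ if $R$ is, and $B-x=B$.
\end{proof}

\begin{lemma}[Starting the clock]\label{lem:start}
Let $T$ be a $P$-valued half (full) set and $\sigma=(x,i)$ any letter. Then $T\cdot\sigma$ is a set; it is a half (full)
flat set or a half (full) clock set of time $1$.
\end{lemma}

\begin{proof}
Here $T$ is flat or scattered; let $a\in P$ be the common value of its states. Only (R2) and (G) apply, as ($\Delta$)
requires the first state to have value $e_0$. By \eqref{eq:split}, a state of $T$ with index $x$ has one
$\sigma$-successor with each index $b'\in E$, a state with index $\bar x$ has one with each $b'\in O$, and other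
states have none. If $T$ is a half set, exactly one of $x,\bar x$ is an index of $T$, and the successor indices form
$R=E$ or $R=O$; if $T$ is full, both are indices, and $R=B$. In both cases each index in $R$ occurs once. The value of the
successor with index $b'$ is $i$, except that it is $\pi(i)$ if $a=p$ and $b'=-\theta=\beta_1$. So $T\cdot\sigma=R\times\{i\}$
if $a\neq p$, or $i\notin\{w,e_1\}$, or $-\theta\notin R$. In the remaining case it is $M_1^+(R)$ for $i=w$ and
$M_1^-(R)$ for $i=e_1$.
\end{proof}

\begin{lemma}[The alarm]\label{lem:alarm}
Let $T$ be a $D$-valued half or full set and $\sigma=(x,i)$ with $i\in P$.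
\begin{enumerate}
\item[(a)] If $T$ is a half set, then $T\cdot\sigma$ is a set. It is a half flat set or a scattered set, unless $T$ is a
half-critical clock set and $i=p$; in that case $T\cdot\sigma\subseteq B\times\{p\}$.
\item[(b)] If $T$ is a full set and not a full-critical clock set, then $T\cdot\sigma$ is a set and
$T\cdot\sigma\subseteq B\times\{i\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $R\in\{E,O,B\}$ be the set of indices of $T$. If $f(X,Y)=\sigma$ with $X\in T$ and $Y=(b',a')$, then $a'\in P$, since
otherwise (R1) would give a second component in $D$. So (R2) applies, (G) does not, and $a'=i$. In particular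
$T\cdot\sigma$ has all its elements in $B\times\{i\}$. Let
\[
I=\{b\in\{0,1,2,3\}:(b,e_0)\in T\}
\]
be the set of ringing rows.

\emph{No alarm.} Suppose $i\ne p$ or $I=\emptyset$. Then ($\Delta$) plays no role, and by \eqref{eq:split} the index
$x$, if present in $T$, contributes $E\times\{i\}$, and the index $\bar x$, if present, contributes $O\times\{i\}$. So
$T\cdot\sigma$ is a half flat set if $T$ is a half set, and it is $B\times\{i\}$ if $T$ is full; multiplicities are $1$.

From now on $i=p$ and $I$ is arbitrary. For $b\in R$ let $h(b,b')$ be formed with the value that $T$ has at index $b$; so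
rows in $I$ are taken in ringing form and the others in ordinary form. The multiplicity of $(b',p)$ in $T\cdot(x,p)$ is
the number of $b\in R$ with $h(b,b')=x$. Consequently:
\begin{equation}\label{eq:columns}
\text{if $h(\cdot,b')$ is injective on $R$ for every $b'\in B$, then $T\cdot(x,p)$ is a set for every $x$.}
\end{equation}
For $b'\ge2$ the map is $b\mapsto b*b'$, which is the identity or $b\mapsto\bar b$, hence injective. For
$b'\in\{0,1\}$ it maps the indices $b\ge4$ injectively to values $\ge4$, by the ordinary rule, and the indices $b\le3$ to
values $\le3$. So only the rows $b\le3$ of $R$ and the columns of table \eqref{eq:table} have to be checked.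

\emph{Half sets, no collision.} If $T$ is a half set, then $R=E$ or $R=O$, and the rows to be checked are $0,2$ or $1,3$.
By (T4) and \eqref{eq:columns}, $T\cdot\sigma$ is a set.

\emph{Half sets, scattering.} We ask when $T\cdot(x,p)$ is scattered, that is, when it contains exactly one of
$(2q',p)$, $(2q'+1,p)$ for each $q'$. Recall that exactly one of $x,\bar x$ is in $R$. If $q'\ge1$, then $h(b,b')=b*b'$ for
both $b'\in\{2q',2q'+1\}$, and by \eqref{eq:split} exactly one pair $(b,b')$ with $b\in R$ and $b'\in\{2q',2q'+1\}$
satisfies $h(b,b')=x$. If $q'=0$ and $x\ge4$, only rows $b\ge4$ can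
contribute, and these are ordinary, so the same holds. If $q'=0$ and $x\le3$, only rows $b\le 3$ can contribute, and the
condition is that $x$ occurs exactly once among the entries of the rows $0,2$ (if $R=E$) or $1,3$ (if $R=O$). By (T2) this
holds for $R=O$, and by (T3) it holds for $R=E$ provided $I=\emptyset$ or $I=\{0,2\}$. So $T\cdot(x,p)$ is scattered
unless $R=E$ and $I$ is $\{0\}$ or $\{2\}$.

This exception can only occur for half-critical clock sets. Indeed, if $T$ is flat and $R=E$, then $I$ is $\emptyset$ or
$\{0,2\}$. If $T$ is a clock set of time $r$ with $N\nmid r$, then $e_r\ne e_0$ and $I=\emptyset$. If $N\mid r$ and $R=E$,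
then $I=\{\beta_r\}\cap\{0,2\}$ for $T=M_r^+(E)$ and $I=\{0,2\}\setminus\{\beta_r\}$ for $T=M_r^-(E)$; this is $\emptyset$
or $\{0,2\}$ unless $\beta_r\in\{0,2\}$. This proves (a).

\emph{Full sets.} If $R=B$ and $I=\emptyset$ or $I=\{0,1,2,3\}$, then (T1) and \eqref{eq:columns} show that $T\cdot\sigma$
is a set. If $T$ is flat, $I$ is one of these two. If $T$ is a clock set of time $r$ and $N\nmid r$, then $I=\emptyset$; if
$N\mid r$ and $\beta_r\notin\{0,1,2,3\}$, then $I=\emptyset$ for $M_r^+(B)$ and $I=\{0,1,2,3\}$ for $M_r^-(B)$. This proves
(b).
\end{proof}

Note that $B\times\{p\}$ is a full flat set. Hence the three lemmas combine as follows.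

\begin{proposition}\label{prop:transitions}
\begin{enumerate}
\item[(a)] Every half set $T$ is safe. Every $T\cdot\sigma$ is a half set, unless $T$ is a half-critical clock set;
in that case $T\cdot\sigma$ is a half set or a subset of the full flat set $B\times\{p\}$.
\item[(b)] Every full set $T$ that is not a full-critical clock set is safe, and every $T\cdot\sigma$ is contained in a
full set.
\item[(c)] If the half or full set obtained in (a) or (b) is a clock set, then it can be given the time $r+1$ if $T$ is a
clock set of time $r$, and the time $1$ if $T$ is not a clock set.\qed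
\end{enumerate}
\end{proposition}

\section{The length of the shortest diamond}\label{sec:length}

By Proposition~\ref{prop:transitions}, a run cannot leave the half sets before a half clock becomes critical, and no
collision can occur before, after that, a full clock becomes critical. We now count these two waiting times.

Since $\beta_{mN}=-m$, at the times $N,2N,3N,\dots$ the mark is at the positions $2\kappa-1,2\kappa-2,2\kappa-3,\dots$.
The position $3$ is first reached for $m=2\kappa-3$ and the position $2$ for $m=2\kappa-2$; all positions before these two
are at least $4$. So the smallest times of half-critical and of full-critical clock sets are, respectively,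
\[
r_1=(2\kappa-2)N,\qquad r_2=(2\kappa-3)N .
\]
Put
\[
K=r_1+r_2+1=(4\kappa-5)N+1 .
\]

\begin{proposition}\label{prop:lower}
In every run and for every $0\le j\le K$, $T_j$ is a set and is contained in
\begin{enumerate}
\item[(i)] a half set which, if it is a clock set, has time at most $j$; or
\item[(ii)] a full set which, if it is a clock set, has time at most $j-r_1-1$; this case is used only if $j\ge r_1+1$.
\end{enumerate}
Consequently every diamond has length at least $K$.
\end{proposition}

\begin{proof}
We use induction on $j$. For $j=0$, $T_0$ consists of one state and is contained in a half flat set. Assume the claim for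
some $j\le K-1=r_1+r_2$.

\emph{$T_j$ in case (i).} By Proposition~\ref{prop:transitions}, $T_{j+1}$ is a set, and it is contained in a half set
whose time, if it is a clock set, is at most $j+1$, except possibly when the container of $T_j$ is half-critical. Then its
time $r$ satisfies $r_1\le r\le j$, and if $T_{j+1}$ is not contained in a half set as above, then
$T_{j+1}\subseteq B\times\{p\}$, a full flat set, with $j+1\ge r_1+1$. This is case (ii).

\emph{$T_j$ in case (ii).} If the container is a clock set, its time $r$ satisfies $r\le j-r_1-1\le r_2-1$, so it is not
full-critical. By Proposition~\ref{prop:transitions}, $T_{j+1}$ is a set and is contained in a full set. If this is a clock set,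
its time is $r+1\le(j+1)-r_1-1$, or it is $1$, and $1\le (j+1)-r_1-1$ because $j\ge r_1+1$.

This proves the claim. By \eqref{eq:paths}, a diamond of length $k$ requires a run in which $T_{k+1}$ has a repeated
element, so $k+1\ge K+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It remains to find a run in which $T_{K+1}$ has a repeated element. Start with $X_0=(0,p)$.
\begin{enumerate}
\item[1.] Apply $(1,w)$. As $0=\bar 1$, the state $(0,p)$ fans out to the odd indices. Since $\theta$ is odd, $-\theta\in O$,
and (G) gives $T_1=M_1^+(O)$.
\item[2.] Apply $(\theta,w)$ $r_1-1$ times. By Lemma~\ref{lem:clock} the time becomes $r_1$, and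
$\beta_{r_1}=2$, $e_{r_1}=e_0$. So $T_{r_1}=M^+_{r_1}(E)$ consists of $(2,e_0)$ and of $(b,w)$ for all even $b\ne2$.
\item[3.] Apply $(1,p)$. Row $0$ is ordinary, $h(0,b')=0*b'$, and contributes $(b',p)$ for all odd $b'$. Row $2$ is
ringing: $h(2,0)=1$, $h(2,1)=2$, and $h(2,b')\in\{2,3\}$ for $b'\ge2$; so it contributes exactly $(0,p)$. Rows $b\ge4$
have values at least $4$ and contribute nothing. Hence $T_{r_1+1}=(O\cup\{0\})\times\{p\}$.
\item[4.] Apply $(0,w)$. The states with index in the block $\{0,1\}$ are $(0,p)$ and $(1,p)$. The first fans out to the
even indices and the second to the odd ones, all with value $w$ except for the value $e_1$ at index $-\theta$, by (G);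
the other states have no successors. So $T_{r_1+2}=M_1^+(B)$.
\item[5.] Apply $(\theta,w)$ $r_2-1$ times. As $\beta_{r_2}=3$ and $e_{r_2}=e_0$, the set
$T_{r_1+r_2+1}=M_{r_2}^+(B)$ consists of $(3,e_0)$ and of $(b,w)$ for all $b\ne3$.
\item[6.] Apply $(2,p)$. By ($\Delta$), $f((3,e_0),(0,p))=(2,p)$, and by the ordinary rule
$f((2,w),(0,p))=(2*0,p)=(2,p)$. So $(0,p)$ has multiplicity at least $2$ in $T_{r_1+r_2+2}=T_{K+1}$.
\end{enumerate}
By \eqref{eq:paths} there is a diamond of length $K$. By the Garden of Eden theorem the CA is non-surjective, and by
Proposition~\ref{prop:lower} its shortest diamond has length exactly $K=(4\kappa-5)N+1$.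
\end{proof}

\begin{remark}
Coprimality of $N$ and $2\kappa$ gives $\theta$, hence the relation $\beta_{mN}=-m$ and the period $2\kappa N$ of the
clock; with a common factor, the pair (position, label) would have period at most
$\operatorname{lcm}(2\kappa,N)<2\kappa N$ for every choice of step. The condition $s\ge1$ provides $p$.
\end{remark}

\section{Consequences}\label{sec:consequences}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) Take $\kappa=4$, $N=5$, $s=1$. Then $N$ is coprime to $8$, $n=8\cdot7=56$, and the shortest diamond has length
$11\cdot5+1=56>55=n-1$.

(2) Let $2\kappa\mid n$ and $n\ge2\kappa(2\kappa+5)$. Let $N$ be the largest integer with $N\equiv1\pmod{2\kappa}$ and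
$N\le\frac{n}{2\kappa}-2$; it is coprime to $2\kappa$. Since $\frac{n}{2\kappa}-2\ge2\kappa+3$, we have
$N\ge2\kappa+1\ge3$. Since $N+2\kappa>\frac n{2\kappa}-2$ and both sides are integers,
$N\ge\frac{n}{2\kappa}-1-2\kappa$. Put $s=\frac n{2\kappa}-1-N\ge1$; then $n=2\kappa(N+1+s)$, and
Theorem~\ref{thm:main} gives
\[
d(n)\ge(4\kappa-5)\Bigl(\frac n{2\kappa}-1-2\kappa\Bigr)+1
=\Bigl(2-\frac5{2\kappa}\Bigr)n-(4\kappa-5)(2\kappa+1)+1 .
\]
For $\kappa=3$ the condition on $n$ is $6\mid n$ and $n\ge66$, and the bound is $\frac76n-48$. It exceeds $n-1$ exactly when
$n>282$, so the bound $n-1$ fails for all multiples of $6$ from $288$ on.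

(3) Take $N=2\kappa+1$ and $s=1$. Then $n=2\kappa(2\kappa+3)=4\kappa^2+6\kappa$, and the shortest diamond has length
\[
(4\kappa-5)(2\kappa+1)+1=8\kappa^2-6\kappa-4=2n-18\kappa-4 .
\]
Since $4\kappa^2\le n$, we have $18\kappa\le9\sqrt n$, which gives $d(n)\ge2n-9\sqrt n-4$. Letting $\kappa\to\infty$ we get
$\limsup_{n\to\infty} d(n)/n\ge2$, and a bound $d(n)\le cn+O(1)$ with $c<2$ is impossible.
\end{proof}

\begin{thebibliography}{1}
\bibitem{bounds}
\emph{Bounds on Non-surjective Cellular Automata},
\url{https://informatik-rub.de/wp-content/uploads/2021/03/KariVZ2009-nonsurjca.pdf}.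
\end{thebibliography}

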